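
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Two codimension 2 fibrators whose product is not a codimension 2 fibrator}


\begin{abstract}
A closed $n$-manifold $N$ is a codimension $k$ fibrator if every proper map from an $(n+k)$-manifold to a $k$-dimensional ANR, all of whose fibers have the shape of $N$, is an approximate fibration. We show that the class of codimension $2$ fibrators is not closed under products. We construct two closed orientable aspherical $7$-manifolds, both $T^5$-bundles over $T^2$, that are codimension $2$ fibrators while their product is not. The product has a cyclic covering of degree $5929=7^2\cdot 11^2$ that is homotopy equivalent to the product itself; it comes from a self-embedding of the fundamental group that exchanges a coordinate of one factor with a coordinate of the other. Neither factor has a cyclic covering of finite degree greater than $1$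 that is homotopy equivalent to itself. We also give an algebraic criterion for being a codimension $2$ fibrator, for closed orientable aspherical manifolds whose fundamental group is virtually polycyclic and has no infinite cyclic normal subgroup.
\end{abstract}

\section{Introduction}

\subsection{The question}

Manifolds in this paper are connected and have no boundary.

\begin{definition}
A proper map $p:M\to B$ between locally compact ANRs is an \emph{approximate fibration} if for every open cover $\epsilon$ of $B$, every space $X$, and all maps $g:X\to M$ and $F:X\times I\to B$ with $p\circ g=F_0$, there is a map $G:X\times I\to M$ with $G_0=g$ such that $p\circ G$ is $\epsilon$-close to $F$. That is, for each point $\xi$ of $X\times I$ some member of $\epsilon$ contains both $pG(\xi)$ and $F(\xi)$.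
\end{definition}

\begin{definition}
Let $N$ be a closed $n$-manifold. A proper map $f:M\to B$ is \emph{$N$-like} if each fiber $f^{-1}(b)$ has the shape of $N$; a fiber homotopy equivalent to $N$ has this property. The manifold $N$ is a \emph{codimension $k$ fibrator} if every $N$-like proper map from an $(n+k)$-manifold to a $k$-dimensional ANR is an approximate fibration.
\end{definition}

An approximate fibration has the homotopy lifting property up to an arbitrarily small error. That all fibers look like $N$ says nothing, by itself, about how neighboring fibers sit next to each other. A fibrator is a manifold for which the fibers alone force the lifting property. The circle shows what can go wrong.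

\begin{example}\label{ex:circle}
Let $d\ge2$ and $\zeta=e^{2\pi i/d}$, and let a generator of the cyclic group $\mathbb Z_d$ act on $S^1\times\mathbb C$ by $(z,c)\mapsto(\zeta z,\zeta c)$. This action is free. The projection to $\mathbb C$ induces a proper map
\[
f:(S^1\times\mathbb C)/\mathbb Z_d\longrightarrow \mathbb C/\mathbb Z_d\cong\mathbb R^2 ,
\]
and every fiber is a circle. The total space deformation retracts to the central fiber $S^1/\mathbb Z_d$, and under the retraction every other fiber wraps $d$ times around it. So the inclusion of a noncentral fiber is not onto on $\pi_1$, although the base is contractible. The proof of Lemma~\ref{lem:cover} below shows that this prevents $f$ from being an approximate fibration. Hence $S^1$ is not a codimension $2$ fibrator. The cause is that the circle is a cyclic covering of itself, of degree $d>1$.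
\end{example}

The following question is posed in \cite{P}: \emph{is any product of finitely many codimension $2$ fibrators a codimension $2$ fibrator?} We show that the answer is no, already for two factors.

For aspherical manifolds the question can be approached through fundamental groups. Call a finitely presented group $G$ \emph{hyperhopfian} if every homomorphism $\Psi:G\to G$ with $\Psi(G)$ normal in $G$ and $G/\Psi(G)$ cyclic is an automorphism. By a theorem of Daverman, recalled as Theorem~\ref{thm:daverman}, a closed orientable aspherical manifold with hyperhopfian fundamental group is a codimension $2$ fibrator. Now let $G_1,G_2$ be hyperhopfian, and suppose that an endomorphism of $G_1\times G_2$ of the form $\Psi=\Psi_1\times\Psi_2$ has normal image with cyclic quotient. Then each $\Psi_i(G_i)$ is normal in $G_i$ with cyclic quotient, so $\Psi_1$ and $\Psi_2$ are automorphisms, and so is $\Psi$. Hence, if the product of two closed orientable aspherical manifolds with hyperhopfian groups is not a codimension $2$ fibrator, then its group has an endomorphism, with normal image and cyclic quotient, that mixes the two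 factors and is not an automorphism. The point of this paper is that such mixing is possible.

\subsection{Results}

\begin{theorem}\label{thm:A}
There are closed orientable aspherical $7$-manifolds $N_7$ and $N_{11}$ with hyperhopfian fundamental groups, hence codimension $2$ fibrators, such that $N_7\times N_{11}$ is not a codimension $2$ fibrator.
\end{theorem}

The subscripts are two primes that govern the construction. The failure persists in all larger products and all higher codimensions.

\begin{theorem}\label{thm:B}
For the manifolds $N_7,N_{11}$ of Theorem~\ref{thm:A}, constructed in Section~\ref{sec:groups}, every $k\ge2$ and every closed manifold $X$, the manifold $N_7\times N_{11}\times X$ is not a codimension $k$ fibrator. Hence closure under products fails for every number $r\ge2$ of factors, whatever codimension $2$ fibrators are taken as the remaining factors.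
\end{theorem}

The third result locates the failure. A group is \emph{virtually polycyclic} if some subgroup of finite index has a finite subnormal series with cyclic factors.

\begin{theorem}\label{thm:C}
Let $N$ be a closed orientable aspherical manifold whose group $G=\pi_1(N)$ is virtually polycyclic and has no infinite cyclic normal subgroup. The following are equivalent:
\begin{enumerate}
\item[(i)] $N$ is a codimension $2$ fibrator;
\item[(ii)] $G$ is hyperhopfian;
\item[(iii)] $G$ has no proper normal subgroup $K\cong G$ with $G/K$ finite cyclic.
\end{enumerate}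
The class of these manifolds is closed under finite products. Consequently, for $N_1,\dots,N_r$ in the class, $\prod N_i$ is a codimension $2$ fibrator if and only if $\prod\pi_1(N_i)$ satisfies \textup{(iii)}.
\end{theorem}

Section~\ref{sec:top} proves Theorem~\ref{thm:C}; after that everything is algebra. Section~\ref{sec:design} explains the idea on a $3$-manifold group and derives from it the design of the two groups. Sections~\ref{sec:arith} and~\ref{sec:groups} construct the groups and show that each satisfies (iii), and Section~\ref{sec:product} shows that their product does not.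

\section{From fibrators to groups}\label{sec:top}

\subsection{Cyclic self-coverings}

The construction of Example~\ref{ex:circle} works for every closed aspherical manifold that has a cyclic covering, of finite degree greater than $1$, homotopy equivalent to itself.

\begin{lemma}\label{lem:cover}
Let $N$ be a closed aspherical manifold, $G=\pi_1(N)$, and let $K$ be a proper normal subgroup of $G$ with $K\cong G$ and $G/K\cong\mathbb Z_d$ finite cyclic. Then for each closed manifold $X$ and each $k\ge2$, $N\times X$ is not a codimension $k$ fibrator.
\end{lemma}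

\begin{proof}
\emph{The map.} Let $\tilde N\to N$ be the covering corresponding to $K$; its deck group is $\mathbb Z_d$. Since $\tilde N$ is aspherical with fundamental group $K\cong G$, we have $\tilde N\simeq N$. Let $\mathbb Z_d$ act on $\tilde N\times X\times\mathbb R^k$ by deck transformations on $\tilde N$, trivially on $X$, and on $\mathbb R^k=\mathbb R^2\times\mathbb R^{k-2}$ so that a generator rotates the factor $\mathbb R^2$ through $2\pi/d$. This is where $k\ge2$ and the cyclicity of $G/K$ are used. The action is free because it is free on $\tilde N$, so $M=(\tilde N\times X\times\mathbb R^k)/\mathbb Z_d$ is a manifold of dimension $\dim(N\times X)+k$. The projection to $\mathbb R^k$ induces a map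
\[
f:M\to B=\mathbb R^k/\mathbb Z_d\cong\mathbb R^k ,
\]
which is proper because $\tilde N\times X$ is compact and $\mathbb Z_d$ is finite. Let $S\subset B$ be the image of $0\times\mathbb R^{k-2}$. Over points of $S$ the fibers are copies of $(\tilde N\times X)/\mathbb Z_d=N\times X$. Over the other points they are copies of $\tilde N\times X\simeq N\times X$, because $\mathbb Z_d$ acts freely on $\mathbb R^k\setminus(0\times\mathbb R^{k-2})$. So $f$ is $(N\times X)$-like.

\emph{The map is not an approximate fibration.} Suppose it is. Let $\Gamma$ be the image of $\pi_1(\tilde N\times X\times\mathbb R^k)$ in $\pi_1(M)$. It is a normal subgroup of index $d>1$. Choose $b\in B\setminus S$ and an open ball neighborhood $D$ of $b$ in $B\setminus S$ that is evenly covered by $\mathbb R^k\to B$. The preimage of $f^{-1}(D)$ in $\tilde N\times X\times\mathbb R^k$ consists of $d$ disjoint open sets permuted simply transitively by $\mathbb Z_d$, and each of them maps homeomorphically to $f^{-1}(D)$. So the inclusion $f^{-1}(D)\to M$ lifts to the covering, and the image of $\pi_1(f^{-1}(D))$ in $\pi_1(M)$ lies in $\Gamma$.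

Let $\alpha:I\to M$ be a loop based at a point of $f^{-1}(b)$ whose class is not in $\Gamma$. Put $J=(\{0,1\}\times I)\cup(I\times\{1\})$. Since $B$ is contractible, there is $F:I\times I\to B$ with $F_0=f\alpha$ and $F=b$ on $J$. Apply the lifting property to $\alpha$, $F$ and the cover $\{D,\,B\setminus\{b\}\}$ of $B$ to get $H:I\times I\to M$ with $H_0=\alpha$ and $fH$ close to $F$. On $J$ we have $F=b$, and only $D$ contains $b$. So $H(J)\subset f^{-1}(D)$. The square $H$ gives a homotopy rel endpoints from $\alpha$ to the path obtained by running $H$ along $J$ from $(0,0)$ to $(1,0)$. This path is a loop in $f^{-1}(D)$ based at $\alpha(0)=\alpha(1)$. Hence the class of $\alpha$ lies in $\Gamma$, a contradiction.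
\end{proof}

\subsection{The criterion}

A closed orientable manifold is \emph{Hopfian} if every degree one self-map inducing an isomorphism on $\pi_1$ is a homotopy equivalence. Closed orientable aspherical manifolds are Hopfian: a map between aspherical manifolds that induces an isomorphism on $\pi_1$ is a homotopy equivalence by Whitehead's theorem.

\begin{theorem}[Daverman {\cite[Theorem 5.4]{D}}]\label{thm:daverman}
Every closed Hopfian manifold with hyperhopfian fundamental group is a codimension $2$ fibrator.
\end{theorem}

We use the following standard facts. Subgroups, quotients and finite products of virtually polycyclic groups are virtually polycyclic, and these groups are finitely presented. The \emph{Hirsch length} $\mathrm h(G)$ of such a group $G$ is the number of infinite cyclic factors in a subnormal series, with cyclic factors, of a polycyclic subgroup of finite index. It is well defined, $\mathrm h(G)=\mathrm h(A)+\mathrm h(G/A)$ for $A$ normal in $G$, and $\mathrm h(G)=0$ exactly when $G$ is finite. If $\mathrm h(G)=1$, then $G$ has an infinite cyclic subgroup of finite index. A torsion-free group with an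 infinite cyclic subgroup of finite index is infinite cyclic. The fundamental group of a closed aspherical manifold is torsion-free.

The hypothesis on infinite cyclic normal subgroups makes the endomorphisms in the definition of hyperhopfian injective.

\begin{lemma}\label{lem:injective}
Let $G$ be a torsion-free virtually polycyclic group without infinite cyclic normal subgroups, and let $\Psi:G\to G$ have normal image with $G/\Psi(G)$ cyclic. Then $\Psi$ is injective and $G/\Psi(G)$ is finite.
\end{lemma}

\begin{proof}
Since $\Psi(G)\cong G/\ker\Psi$,
\[
\mathrm h(\ker\Psi)=\mathrm h(G)-\mathrm h(\Psi(G))=\mathrm h(G/\Psi(G))\le1 .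
\]
If $\mathrm h(\ker\Psi)=1$, the torsion-free group $\ker\Psi$ is infinite cyclic, and it is normal in $G$; this is excluded. So $\mathrm h(\ker\Psi)=\mathrm h(G/\Psi(G))=0$. Then $\ker\Psi$ is finite, hence trivial, and $G/\Psi(G)$ is finite.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(i)$\Rightarrow$(iii) is Lemma~\ref{lem:cover} with $X$ a point and $k=2$. (ii)$\Rightarrow$(i) is Theorem~\ref{thm:daverman}, since $N$ is Hopfian. For (iii)$\Rightarrow$(ii), recall that $G$ is finitely presented and torsion-free, and let $\Psi:G\to G$ have normal image with cyclic quotient. By Lemma~\ref{lem:injective}, $\Psi$ is injective, so $\Psi(G)\cong G$, and $G/\Psi(G)$ is finite cyclic. By (iii), $\Psi(G)=G$, so $\Psi$ is an automorphism.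

Let $N_1,\dots,N_r$ be in the class and $G_i=\pi_1(N_i)$. The product $\prod N_i$ is closed, orientable and aspherical, and its group $\prod G_i$ is virtually polycyclic. An infinite cyclic normal subgroup $C$ of $\prod G_i$ would project to a normal cyclic subgroup of each torsion-free group $G_i$, and by hypothesis each of these projections is trivial. Then $C$ is trivial, a contradiction. So the class is closed under finite products, and the last statement is (i)$\Leftrightarrow$(iii) for $\prod N_i$.
\end{proof}

\section{The design: multipliers, gluing and exchange}\label{sec:design}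

By Theorem~\ref{thm:C} we look for two groups that satisfy (iii) while their product does not. This section exhibits self-embeddings of a small group that violate (iii), shows how to prevent them by gluing two lattices along a common residue field, and shows how a product can undo the prevention. Only self-embeddings given by multiplication are considered here; that these are essentially all is part of the proof in Section~\ref{sec:groups}.

\subsection{The quadratic ring}\label{subsec:O}

Let $O=\mathbb Z[\eta]$ with $\eta^2=9\eta-1$, so $\eta=(9+\sqrt{77})/2$, and let a bar denote conjugation in $\mathbb Q(\sqrt{77})$; thus $\bar\eta=9-\eta=\eta^{-1}$. Put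
\[
\omega_7=\eta-1,\qquad \omega_{11}=\eta+1,\qquad \varepsilon=\eta^2,\qquad\text{so that}\qquad \varepsilon-1=\omega_7\,\omega_{11}.
\]
We write $\mathrm{Nm}$ for norms to $\mathbb Q$. The polynomial $x^2-9x+1$ takes the values $-7$ at $1$ and $11$ at $-1$. Hence $\mathrm{Nm}(\omega_7)=-7$ and $\mathrm{Nm}(\omega_{11})=11$, and there are residue maps
\[
\nu_7:O\to\mathbb F_7,\ \eta\mapsto1,\qquad \nu_{11}:O\to\mathbb F_{11},\ \eta\mapsto-1 ,
\]
with kernels $\omega_7O$ and $\omega_{11}O$. Also $\mathrm{Nm}(\eta)=\mathrm{Nm}(\varepsilon)=1$. The element $\varepsilon$ has residue $1$ under both maps, and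
\begin{equation}\label{eq:pm2}
\nu_7(\omega_{11})=2,\qquad \nu_{11}(\omega_7)=-2 .
\end{equation}

\begin{lemma}\label{lem:Ounits}
For $\ell\in\{7,11\}$ we have $\bar\omega_\ell O=\omega_\ell O$ and $\nu_\ell(O^\times)\subset\{\pm1\}$.
\end{lemma}

\begin{proof}
We have $\bar\omega_7=\eta^{-1}-1=-\eta^{-1}\omega_7$ and $\bar\omega_{11}=\eta^{-1}+1=\eta^{-1}\omega_{11}$. Since $\nu_\ell(\eta)=\pm1$, also $\nu_\ell(\bar\eta)=\nu_\ell(\eta)^{-1}=\nu_\ell(\eta)$, so $\nu_\ell(\bar y)=\nu_\ell(y)$ for all $y\in O$. Hence $\nu_\ell(y)^2=\nu_\ell(y\bar y)$ is the residue of $\mathrm{Nm}(y)$ mod $\ell$. For a unit $y$ this is $\pm1$. As $\ell\equiv3\pmod 4$, $-1$ is not a square in $\mathbb F_\ell$, so $\nu_\ell(y)^2=1$.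
\end{proof}

\subsection{A small group with cyclic self-embeddings}

Consider $O\rtimes\langle t\rangle$, where $t$ is of infinite order and multiplies $O$ by $\varepsilon$. It is the fundamental group of the $T^2$-bundle over $S^1$ whose monodromy, in the basis $1,\eta$, is
\[
\begin{pmatrix}0&-1\\1&9\end{pmatrix}^{2}=\begin{pmatrix}-1&-9\\9&80\end{pmatrix}.
\]
Multiplication by $\omega_{11}$ commutes with $t$. So $y\mapsto\omega_{11}y$, $t\mapsto t$ is an injective endomorphism, with image $\omega_{11}O\rtimes\langle t\rangle$. The image is normal because conjugating $t$ by $y\in O$ changes it by $-(t-1)y$, and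
\[
(t-1)O=(\varepsilon-1)O=\omega_7\omega_{11}O\subset\omega_{11}O .
\]
The quotient is $O/\omega_{11}O\cong\mathbb F_{11}$, which is cyclic. By Lemma~\ref{lem:cover} this $3$-manifold is not a codimension $2$ fibrator. The same computation works for $\omega_7$ in place of $\omega_{11}$. In general, if $y\mapsto my$, $t\mapsto t$ has normal image with abelian quotient, then the image contains all commutators, so $(\varepsilon-1)O\subset mO$: \emph{the multiplier $m$ divides $\varepsilon-1=\omega_7\omega_{11}$.}

\subsection{Gluing removes the multipliers}

To forbid the multipliers $\omega_7$ and $\omega_{11}$, couple $y$ to a second coordinate. Take another ring $R$ with a residue map $\mu:R\to\mathbb F_7$ whose kernel $aR$ is principal, and replace $O$ by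
\[
\Lambda=\{(x,y)\in R\oplus O:\mu(x)=\nu_7(y)\}.
\]
Let $t$ multiply $y$ by $\varepsilon$, and let a second generator $s$ multiply $x$ by a unit $u$ of residue $1$. Consider the multipliers $(m_1,m_2)$ of a self-embedding $(x,y)\mapsto(m_1x,m_2y)$ of $\Lambda$, extended by $s\mapsto s$, $t\mapsto t$.

The part of $\Lambda$ on the $y$-axis is now $\omega_7O$, whereas $(t-1)\Lambda$ is still $\omega_7\omega_{11}O$ on that axis. If the image is to be normal with abelian quotient, then $\omega_7\omega_{11}O\subset m_2\omega_7O\subset\omega_7O$. So $m_2\in O$ divides $\omega_{11}$; the gluing has used up the factor $\omega_7$. Up to a unit, the only candidate left besides $1$ is $m_2=\omega_{11}$. It has residue $2$ mod $7$, by \eqref{eq:pm2}, so its product with a unit has residue $\pm2$. Since the pair $(m_1,m_2)$ is the image of $(1,1)\in\Lambda$, it must satisfy $\mu(m_1)=\nu_7(m_2)$. If $R$ permits only multipliers $m_1$ with residue $0$ or $\pm1$, then $m_2=\omega_{11}$, and its product with any unit, is impossible too.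

\subsection{Exchanging coordinates brings them back}

Build a second lattice in the same way, with coordinates $(z,w)$, from the prime $11$, gluing along $\nu_{11}$. Its quadratic coordinate $w$ lies in the same ring $O$, with the same $\varepsilon$, but on the $w$-axis we now find $\omega_{11}O$. In the product we may send $w$ to $mw$ in the $y$-coordinate. Since $w$ takes all values in $O$ and $mw$ must lie in $O$, we have $m\in O$. The conditions on the axes are
\[
\omega_7\omega_{11}O\subset m\,\omega_{11}O\subset\omega_7O .
\]
The first inclusion says that $m$ divides $\omega_7$. The second says that $\omega_7$ divides $m\omega_{11}$, hence $m$, because $\omega_7O$ is a prime ideal not containing $\omega_{11}$. So $m$ is $\omega_7$ times a unit, and a multiplier that gluing had removed returns. Its residue mod $7$ is $0$, so the $x$-multiplier $m_1$ must also have residue $0$. We can take $m_1=a$, provided that on the $x$-axis the lattice $(u-1)R$ produced by $s-1$ is contained in the image $a\cdot aR$ of $aR$. So we ask for $u-1=a^2$.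

The same reasoning for every coordinate gives the following table of possible multipliers. Here $a_7$ and $a_{11}$ denote the elements $a$ of the two rings to be chosen; the residues in the rows for $x$ and $z$ assume that the units of these rings have residue $\pm1$, which the choice will ensure.

\begin{center}
\begin{tabular}{llll}
coordinate & prime of target & multiplier, up to a unit & residue\\ \hline
$y\to y$ & $7$ & $1$ or $\omega_{11}$ & $\pm1$ or $\pm2$\\
$w\to y$ & $7$ & $\omega_7$ & $0$\\
$x\to x$ & $7$ & $1$ or $a_7$ & $\pm1$ or $0$\\ \hline
$w\to w$ & $11$ & $1$ or $\omega_7$ & $\pm1$ or $\pm2$\\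
$y\to w$ & $11$ & $\omega_{11}$ & $0$\\
$z\to z$ & $11$ & $1$ or $a_{11}$ & $\pm1$ or $0$
\end{tabular}
\end{center}

This table is the plan of the proof. In a single factor the residues must match between $x\to x$ and $y\to y$ (or $z\to z$ and $w\to w$), and then only units are left. In the product the exchange $y\leftrightarrow w$ matches $a_7$ and $a_{11}$. What remains is to find suitable rings for $x$ and $z$, to show that an arbitrary self-embedding of a single factor with finite cyclic quotient is essentially given by multipliers, and to check that the quotient produced by the exchange, which will have order $7^2\cdot11^2$, is cyclic.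

\section{The cubic rings}\label{sec:arith}

The coordinates $x$ and $z$ will lie in orders of cubic fields: then they cannot be confused with the quadratic coordinates, for reasons of dimension. We want one real embedding, so that the unit group has rank $1$ and, later, so that $u$ has no other real conjugate. Let
\begin{align*}
h_7(x)&=x^3+6x^2+x+7=(x^2+1)(x+6)+1,\\
h_{11}(x)&=x^3+11x^2+2x+11=(x^2+1)(x+11)+x .
\end{align*}
The constant terms provide the residue fields, and the second forms, which show the values at $\pm i$, will make $1+a^2$ a unit for a root $a$. For $\ell\in\{7,11\}$ let $R_\ell=\mathbb Z[a_\ell]$ with $a_\ell$ a root of $h_\ell$, and let $u_\ell=1+a_\ell^2$.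

\begin{lemma}\label{lem:cubic}
Let $\ell\in\{7,11\}$.
\begin{enumerate}
\item[(a)] $h_\ell$ is irreducible over $\mathbb Q$ and has exactly one real root.
\item[(b)] There is a ring homomorphism $\mu_\ell:R_\ell\to\mathbb F_\ell$ with $a_\ell\mapsto0$; it is onto, its kernel is $a_\ell R_\ell$, and $|\mathrm{Nm}(a_\ell)|=\ell$.
\item[(c)] $u_\ell$ is a unit of norm $1$, $u_\ell-1=a_\ell^2$ and $\mu_\ell(u_\ell)=1$.
\item[(d)] $\mu_\ell(R_\ell^\times)\subset\{\pm1\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A rational root would be an integer dividing $\ell$. But $h_7(1)=15$, $h_7(-1)=11$, $h_7(7)>0$, $h_7(-7)=-49$, and $h_{11}(1)=25$, $h_{11}(-1)=19$, $h_{11}(11)>0$, $h_{11}(-11)=-11$. So the cubic $h_\ell$ is irreducible. The real roots of $h_7$ and $h_{11}$ are the zeros of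
\[
\frac{h_7(x)}{x^2+1}=x+6+\frac1{x^2+1},\qquad \frac{h_{11}(x)}{x^2+1}=x+11+\frac{x}{x^2+1},
\]
whose derivatives are $1-\dfrac{2x}{(x^2+1)^2}$ and $1+\dfrac{1-x^2}{(x^2+1)^2}$. The first is positive since $|2x|\le x^2+1\le(x^2+1)^2$, where the first inequality is strict unless $|x|=1$ and the second is strict unless $x=0$. The second is positive since $x^2-1<x^2+1\le(x^2+1)^2$. So both functions are strictly increasing, from $-\infty$ to $\infty$, and each has exactly one zero.

(b) $R_\ell/a_\ell R_\ell=\mathbb Z[x]/(h_\ell(x),x)=\mathbb Z/h_\ell(0)=\mathbb Z/\ell$. The norm of $a_\ell$ is $-h_\ell(0)=-\ell$.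

(c) Since $(i-a_\ell)(-i-a_\ell)=1+a_\ell^2$, taking the product over the conjugates of $a_\ell$ gives $\mathrm{Nm}(u_\ell)=h_\ell(i)h_\ell(-i)$. By the second form of $h_\ell$ this is $1\cdot1=1$ for $\ell=7$ and $i\cdot(-i)=1$ for $\ell=11$. The other statements are clear from the definition of $u_\ell$.

(d) By (a) and Dirichlet's unit theorem for orders, $R_\ell^\times=\{\pm\upsilon^j:j\in\mathbb Z\}$ for some $\upsilon$. The group $\mathbb F_\ell^\times/\{\pm1\}$ has prime order $q=(\ell-1)/2$, that is, $3$ for $\ell=7$ and $5$ for $\ell=11$. Suppose $\mu_\ell(\upsilon)\ne\pm1$; then its image in this group has order $q$. Write $u_\ell=\pm\upsilon^j$. Since $\mu_\ell(u_\ell)=1$, we get $q\mid j$, and as $q$ is odd, $u_\ell$ is a $q$-th power in $R_\ell$. We exclude this by mapping $R_\ell$ to a finite field in which $q$-th powers are rare.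

For $\ell=7$: since $h_7(3)=91=7\cdot13$, there is a second homomorphism $R_7\to\mathbb F_7$, with $a_7\mapsto3$. It sends $u_7$ to $1+9=3$. The cubes in $\mathbb F_7$ are $0,\pm1$, so $u_7$ is not a cube.

For $\ell=11$: since $h_{11}(-9)=-729+891-18+11=155=5\cdot31$, there is a homomorphism $R_{11}\to\mathbb F_{31}$ with $a_{11}\mapsto-9$. It sends $u_{11}$ to $82=20$. Nonzero fifth powers $c$ in $\mathbb F_{31}$ satisfy $c^6=1$. But $20^2=400=-3$, so $20^6=-27=4\ne1$. So $u_{11}$ is not a fifth power.
\end{proof}

By (a) we regard the fraction field of $R_\ell$ as a subfield of $\mathbb R$; its two other embeddings in $\mathbb C$ are not real. Then $u_\ell>1$. Also $\varepsilon=\eta^2>1$. A rational number that is a unit in $R_\ell$ or $O$ is $\pm1$, so: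
\begin{equation}\label{eq:irrational}
\text{no nonzero power of } u_7,\ u_{11}\text{ or }\varepsilon\text{ is rational.}
\end{equation}
As the degrees $3$ and $2$ are prime, each nonzero power of $u_\ell$ generates its cubic field and each nonzero power of $\varepsilon$ generates $\mathbb Q(\sqrt{77})$.

\section{The two groups satisfy the criterion}\label{sec:groups}

For $\ell\in\{7,11\}$ let
\[
\Lambda_\ell=\{(x,y)\in R_\ell\oplus O:\mu_\ell(x)=\nu_\ell(y)\},\qquad s(x,y)=(u_\ell x,y),\quad t(x,y)=(x,\varepsilon y).
\]
Since $\mu_\ell(u_\ell)=1=\nu_\ell(\varepsilon)$, the maps $s$ and $t$ are commuting automorphisms of $\Lambda_\ell\cong\mathbb Z^5$. Put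
\[
G_\ell=\Lambda_\ell\rtimes\langle s,t\rangle,\qquad \langle s,t\rangle\cong\mathbb Z^2 .
\]
The formula $(v,g)(p,q)=(v+gp,\,q+g)$, for $v\in\Lambda_\ell$ and $g\in\mathbb Z^2$, defines a free, properly discontinuous and cocompact action of $G_\ell$ on $(\Lambda_\ell\otimes\mathbb R)\times\mathbb R^2\cong\mathbb R^7$. It preserves orientation because $\mathrm{Nm}(u_\ell)=\mathrm{Nm}(\varepsilon)=1$. Let $N_\ell$ be the quotient. It is a closed orientable aspherical $7$-manifold, a $T^5$-bundle over $T^2$, with $\pi_1(N_\ell)=G_\ell$, a polycyclic group.

Fix $\ell$, let $\ell'$ be the other element of $\{7,11\}$, and write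
\[
G,\ \Lambda,\ R,\ a,\ u,\ \mu,\ \nu,\ \omega,\ \omega'\quad\text{for}\quad G_\ell,\ \Lambda_\ell,\ R_\ell,\ a_\ell,\ u_\ell,\ \mu_\ell,\ \nu_\ell,\ \omega_\ell,\ \omega_{\ell'} .
\]
So $\varepsilon-1=\omega\omega'$ and $\nu(\omega')=\pm2$. Let $V=\Lambda\otimes\mathbb Q=V_1\oplus V_2$, where $V_1=R\otimes\mathbb Q$ is the cubic field and $V_2=O\otimes\mathbb Q=\mathbb Q(\sqrt{77})$. Then
\[
\Lambda\cap V_1=aR,\qquad \Lambda\cap V_2=\omega O,
\]
and $\Lambda$ projects onto $R$ in $V_1$ and onto $O$ in $V_2$, since $\nu$ and $\mu$ are onto. We write $\Lambda$ additively; for $g\in G$ acting on $\Lambda$ by conjugation and $v\in\Lambda$, the commutator $gvg^{-1}v^{-1}$ is $(g-1)v$.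

\begin{lemma}\label{lem:structure}
\begin{enumerate}
\item[(a)] The group $\mathbb Z^2=\langle s,t\rangle$ acts faithfully on $V$. For every subgroup $\Gamma'$ of finite index in it, the only $\Gamma'$-invariant subspaces of $V$ are $0,V_1,V_2,V$.
\item[(b)] $G$ has no infinite cyclic normal subgroup.
\item[(c)] If $H$ is a subgroup of finite index in $G$, then $\Lambda\cap H$ is the largest nilpotent normal subgroup of $H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The element $s^it^j$ acts on $V_1\oplus V_2$ as multiplication by $(u^i,\varepsilon^j)$, and by \eqref{eq:irrational} this is trivial only for $i=j=0$. The group $\Gamma'$ contains $s^n$ and $t^n$ for some $n\ge1$. As $u^n$ generates the field $V_1$, every $s^n$-invariant subspace of $V_1$ is a $V_1$-subspace; so $V_1$ is a simple $\Gamma'$-module. In the same way $V_2$ is simple. They have different dimensions, so they are not isomorphic, and the only submodules of $V_1\oplus V_2$ are the four listed.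

(b) Suppose $C$ is one. If $C\cap\Lambda\ne0$, it is a normal subgroup of $G$ of rank $1$ and spans a $1$-dimensional invariant subspace of $V$, contrary to (a). If $C\cap\Lambda=0$, then $[C,\Lambda]\subset C\cap\Lambda=0$, so a nontrivial element of $C$ acts trivially on $\Lambda$. As it is not in $\Lambda$, this contradicts faithfulness.

(c) The group $\Lambda\cap H$ is abelian and normal in $H$. Let $P$ be a nilpotent normal subgroup of $H$, and suppose there is $g\in P\setminus\Lambda$. It acts on $V$ as $(u^i,\varepsilon^j)$ with $(i,j)\ne(0,0)$. For $v\in\Lambda\cap H$ the commutator $(g-1)v$ lies in $P$, since $P$ is normal in $H$. Hence the iterated commutator $(g-1)^mv$ lies in the $m$-th term of the lower central series of $P$, whose first term is $P$. So there is an $m$ with $(g-1)^mv=0$ for all $v\in\Lambda\cap H$. As $\Lambda\cap H$ spans $V$, $(g-1)^m=0$ on $V$. But $g-1$ is multiplication by $u^i-1\ne0$ on $V_1$ if $i\ne0$, and by $\varepsilon^j-1\ne0$ on $V_2$ if $j\ne0$, a contradiction.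
\end{proof}

\begin{proposition}\label{prop:single}
Let $H$ be a normal subgroup of $G=G_\ell$ with $H\cong G$ and $G/H$ finite cyclic. Then $H=G$. That is, $G_\ell$ satisfies \textup{(iii)} of Theorem~\ref{thm:C}.
\end{proposition}

\begin{proof}
Let $\Psi:G\to G$ be injective with image $H$. We first show that $\Psi$ is given by multipliers, up to conjugation in $O$, and then run the residue argument of Section~\ref{sec:design}.

\emph{Step 1: $\Psi$ respects $\Lambda$.} By Lemma~\ref{lem:structure}(c), applied to $G$ and to $H$, the isomorphism $\Psi:G\to H$ maps $\Lambda$ onto $\Lambda':=\Lambda\cap H$. So $\Psi^{-1}(\Lambda)=\Lambda$, and $\Psi$ induces an injection $\theta$ of $\mathbb Z^2=G/\Lambda$ into itself, with image of finite index. Also $\Psi|_\Lambda$ extends to a linear automorphism $\varphi$ of $V$, and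
\[
\varphi(gv)=\theta(g)\varphi(v)\qquad(g\in\mathbb Z^2,\ v\in V),\qquad \varphi(\Lambda)=\Lambda' .
\]

\emph{Step 2: $\varphi$ preserves $V_1$ and $V_2$.} Each subspace $\varphi(V_1)$, $\varphi(V_2)$ is invariant under the finite index subgroup $\theta(\mathbb Z^2)$. By Lemma~\ref{lem:structure}(a) and a comparison of dimensions, $\varphi(V_1)=V_1$ and $\varphi(V_2)=V_2$. Since $s$ is trivial on $V_2$, so is $\theta(s)$, whence $\theta(s)=s^p$ for some $p$. Since $t$ is trivial on $V_1$, likewise $\theta(t)=t^q$ for some $q$.

\emph{Step 3: $\varphi$ is given by multipliers.} On $V_1$ we have $\varphi(ux)=u^p\varphi(x)$. So multiplication by $u^p$ is conjugate to multiplication by $u$, and $u^p$ is a root in $V_1\subset\mathbb R$ of the minimal polynomial of $u$. The other two roots of this polynomial are not real: as $u$ generates $V_1$, a real conjugate of $u$ other than $u$ would give a second real embedding of $V_1$. So $u^p=u$ and $p=1$. Then $\varphi|_{V_1}$ commutes with multiplication by the elements of $\mathbb Q(u)=V_1$, and it is multiplication by some $m_1\in V_1^\times$.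

On $V_2$ we have $\varphi(\varepsilon y)=\varepsilon^q\varphi(y)$, so $\varepsilon^q$ is one of the conjugates $\varepsilon,\bar\varepsilon=\varepsilon^{-1}$ of $\varepsilon$, and $q=\pm1$. If $q=1$, then $\varphi(y)=m_2y$ on $V_2$, and if $q=-1$, then $\varphi(y)=m_2\bar y$, with $m_2\in V_2^\times$. In particular $\theta$ is onto, that is, $H\Lambda=G$.

\emph{Step 4: which multipliers are possible.} Since $\varphi$ preserves $V_1$ and $V_2$, and $\bar\omega O=\omega O$ by Lemma~\ref{lem:Ounits},
\[
\Lambda'\cap V_1=\varphi(aR)=m_1aR,\qquad \Lambda'\cap V_2=\varphi(\omega O)=m_2\omega O .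
\]
Because $G/H$ is abelian, $(g-1)\Lambda\subset[G,G]\cap\Lambda\subset H\cap\Lambda=\Lambda'$ for all $g\in\mathbb Z^2$. We apply this to $s$ and $t$.

The group $(s-1)\Lambda=a^2R$ lies in $\Lambda'\cap V_1=m_1aR$, and $m_1aR\subset\Lambda\cap V_1=aR$. Hence $aR\subset m_1R\subset R$. As $aR$ is a maximal ideal, $m_1R=R$ or $m_1R=aR$.

The group $(t-1)\Lambda=\omega\omega'O$ lies in $\Lambda'\cap V_2=m_2\omega O$, and $m_2\omega O\subset\Lambda\cap V_2=\omega O$. Hence $\omega'O\subset m_2O\subset O$. As $\omega'O$ is a maximal ideal, $m_2O=O$ or $m_2O=\omega'O$.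

\emph{Step 5: the residues.} Since $(1,1)\in\Lambda$, the element $\varphi(1,1)=(m_1,m_2)$ lies in $\Lambda$, that is, $\mu(m_1)=\nu(m_2)$. By Lemma~\ref{lem:Ounits} and \eqref{eq:pm2}, $\nu(m_2)=\pm1$ if $m_2$ is a unit and $\nu(m_2)=\pm2$ otherwise. In both cases $\nu(m_2)\ne0$. So $m_1\notin aR$; hence $m_1$ is a unit, and $\mu(m_1)=\pm1$ by Lemma~\ref{lem:cubic}(d). As $2\ne\pm1$ in $\mathbb F_\ell$, $m_2$ is a unit too. Hence $|\det\varphi|=|\mathrm{Nm}(m_1)\mathrm{Nm}(m_2)|=1$ and $\Lambda'=\Lambda$. So $H\supset\Lambda$ and $H=H\Lambda=G$.
\end{proof}

By Lemma~\ref{lem:structure}(b), $N_7$ and $N_{11}$ belong to the class of Theorem~\ref{thm:C}. With Proposition~\ref{prop:single} that theorem shows that $G_7$ and $G_{11}$ are hyperhopfian and that \emph{$N_7$ and $N_{11}$ are codimension $2$ fibrators.}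

\section{The product does not satisfy the criterion}\label{sec:product}

Let $G=G_7\times G_{11}=L\rtimes\mathbb Z^4$, where
\[
L=\{(x,y,z,w)\in R_7\oplus O\oplus R_{11}\oplus O:\ \mu_7(x)=\nu_7(y),\ \mu_{11}(z)=\nu_{11}(w)\}
\]
and $\mathbb Z^4=\langle s,t,s',t'\rangle$; the generators $s,t,s',t'$ multiply the coordinates $x,y,z,w$ by $u_7,\varepsilon,u_{11},\varepsilon$ respectively. Following the table in Section~\ref{sec:design}, define
\[
\varphi(x,y,z,w)=(a_7x,\ \omega_7w,\ a_{11}z,\ \omega_{11}y).
\]

\begin{proposition}\label{prop:product}
The group $G=G_7\times G_{11}$ has a proper normal subgroup $K\cong G$ with $G/K\cong\mathbb Z/5929$, where $5929=7^2\cdot11^2$.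
\end{proposition}

\begin{proof}
\emph{The subgroup $K$.} Since $\mu_7(a_7x)=0=\nu_7(\omega_7w)$ and $\mu_{11}(a_{11}z)=0=\nu_{11}(\omega_{11}y)$, we have $\varphi(L)\subset L$. Moreover
\[
\varphi s=s\varphi,\qquad \varphi s'=s'\varphi,\qquad \varphi t=t'\varphi,\qquad \varphi t'=t\varphi ;
\]
for instance both sides of the third equation send $(x,y,z,w)$ to $(a_7x,\omega_7w,a_{11}z,\varepsilon\omega_{11}y)$. So $\varphi$ together with $s\mapsto s$, $t\mapsto t'$, $s'\mapsto s'$, $t'\mapsto t$ defines a homomorphism $\Phi:G\to G$. It is injective, with image $K=\varphi(L)\rtimes\mathbb Z^4$; so $K\cong G$.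

\emph{$K$ is normal.} The subgroup $\varphi(L)$ is invariant under $\mathbb Z^4$, and $L$ is abelian. Conjugating $g\in\mathbb Z^4$ by $v\in L$ gives $(v-gv)g$. So it suffices that $\mathbb Z^4$ acts trivially on $L/\varphi(L)$, and this need only be checked on generators:
\begin{align*}
(s-1)(x,y,z,w)&=(a_7^2x,0,0,0)=\varphi(a_7x,0,0,0),\\
(t-1)(x,y,z,w)&=(0,\omega_7\omega_{11}y,0,0)=\varphi(0,0,0,\omega_{11}y),\\
(s'-1)(x,y,z,w)&=(0,0,a_{11}^2z,0)=\varphi(0,0,a_{11}z,0),\\
(t'-1)(x,y,z,w)&=(0,0,0,\omega_7\omega_{11}w)=\varphi(0,\omega_7w,0,0).
\end{align*}
The arguments of $\varphi$ on the right lie in $L$, because $\mu_7(a_7x)=0$, $\nu_{11}(\omega_{11}y)=0$, $\mu_{11}(a_{11}z)=0$ and $\nu_7(\omega_7w)=0$ respectively. The map $L\to G/K$ is onto with kernel $L\cap K=\varphi(L)$, so $G/K\cong L/\varphi(L)$, a group of order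
\[
|\det\varphi|=|\mathrm{Nm}(a_7)\,\mathrm{Nm}(\omega_7)\,\mathrm{Nm}(a_{11})\,\mathrm{Nm}(\omega_{11})|=7\cdot7\cdot11\cdot11=5929 .
\]

\emph{$G/K$ is cyclic.} This is not automatic, since an abelian group of this order could contain $(\mathbb Z/7)^2$ or $(\mathbb Z/11)^2$. We construct a homomorphism from $L$ onto $\mathbb Z/49\times\mathbb Z/121$ that kills $\varphi(L)$. For an integer $e$ divisible by $7$ and $c\in\mathbb F_7$, we write $ec$ for the well-defined element of $\mathbb Z/49$ obtained by multiplying $e$ with a lift of $c$; similarly for $11$ and $\mathbb Z/121$.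

We first lift $\mu_7$ and $\mu_{11}$. Since $h_7(-7)=-49$, there is a ring homomorphism
\[
\gamma:R_7\to\mathbb Z/49,\quad a_7\mapsto-7 .
\]
Since $55^2=25\cdot121$, we have $h_{11}(55)\equiv2\cdot55+11=121\equiv0\pmod{121}$, and there is a ring homomorphism
\[
\delta:R_{11}\to\mathbb Z/121,\quad a_{11}\mapsto55 .
\]
Reduced mod $7$ and mod $11$, they are $\mu_7$ and $\mu_{11}$. The map $\gamma$ of the first coordinate does not vanish on $\varphi(L)$: its value there is $\gamma(a_7x)=-7\gamma(x)=-7\mu_7(x)$. By the gluing this equals $-7\nu_7(y)$, and the coordinate $y$ reappears, multiplied by $\omega_{11}$, in the last place of $\varphi(x,y,z,w)$. So a suitable multiple of $\nu_7$ of the last coordinate corrects it. Define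
\[
\Theta_7(x,y,z,w)=\gamma(x)+28\,\nu_7(w)\in\mathbb Z/49,\qquad
\Theta_{11}(x,y,z,w)=\delta(z)+88\,\nu_{11}(y)\in\mathbb Z/121 .
\]
These are well-defined homomorphisms, since $7\mid28$ and $11\mid88$. Using \eqref{eq:pm2} and the equations defining $L$, we compute
\begin{align*}
\Theta_7(\varphi(x,y,z,w))&=\gamma(a_7x)+28\,\nu_7(\omega_{11}y)=-7\mu_7(x)+56\,\nu_7(y)=49\,\nu_7(y)=0,\\
\Theta_{11}(\varphi(x,y,z,w))&=\delta(a_{11}z)+88\,\nu_{11}(\omega_7w)=55\,\mu_{11}(z)-176\,\nu_{11}(w)=-121\,\nu_{11}(w)=0 .
\end{align*}
Finally $(1,1,0,0)$ and $(0,0,1,1)$ lie in $L$, and $\Theta_7(1,1,0,0)=1$, $\Theta_{11}(0,0,1,1)=1$. So $\Theta_7$ and $\Theta_{11}$ are both onto. As $49$ and $121$ are coprime, $(\Theta_7,\Theta_{11}):L\to\mathbb Z/49\times\mathbb Z/121\cong\mathbb Z/5929$ is onto. It kills $\varphi(L)$, and $|L/\varphi(L)|=5929$; hence $G/K\cong L/\varphi(L)\cong\mathbb Z/5929$.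
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
At the end of Section~\ref{sec:groups} we saw that $N_7$ and $N_{11}$ have hyperhopfian groups and are codimension $2$ fibrators. The manifold $N_7\times N_{11}$ is closed and aspherical with group $G_7\times G_{11}$. By Proposition~\ref{prop:product}, Lemma~\ref{lem:cover} applies to it. With $X$ a point and $k=2$, the lemma gives Theorem~\ref{thm:A}. With arbitrary $X$ and $k$, it gives the first statement of Theorem~\ref{thm:B}. For the second statement, take $k=2$ and let $X$ be the product of any $r-2$ codimension $2$ fibrators (a point if $r=2$).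
\end{proof}

\begin{remark}
The map that fails to be an approximate fibration is explicit. Let $\tilde N$ be the $5929$-fold cyclic covering of $N_7\times N_{11}$ corresponding to $K$, so that $\tilde N\simeq N_7\times N_{11}$. Then, with the action of Lemma~\ref{lem:cover},
\[
(\tilde N\times\mathbb R^2)/\mathbb Z_{5929}\longrightarrow\mathbb R^2/\mathbb Z_{5929}\cong\mathbb R^2
\]
is $(N_7\times N_{11})$-like, and it is not an approximate fibration.
\end{remark}

\begin{thebibliography}{9}

\bibitem{D} R. J. Daverman, \emph{Hyperhopfian groups and approximate fibrations}, Compositio Math. \textbf{86} (1993), 159--176.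

\bibitem{P} \emph{Products of manifolds as codimension $k$ fibrators}, \texttt{https://www.koreascience.or.kr/article/JAKO199911919498161.pdf}.

\end{thebibliography}

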